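\title{A homogeneous operator that is not a direct integral of atomic homogeneous operators}

\begin{abstract}
An operator $T$ with spectrum in the closed unit disc is homogeneous if $\varphi(T)$ is unitarily equivalent to $T$ for every biholomorphic automorphism $\varphi$ of the disc, and atomic if, in addition, it is not a direct sum of two homogeneous operators. We show that a homogeneous operator need not be a direct integral of atomic ones. The example is similar, and arbitrarily close in norm, to a normal homogeneous operator, and the commutant of $\{T,T^*\}$ is the free group factor $L(\mathbb F_\infty)$. The proof realizes any von Neumann algebra carrying a unitarily implemented action of the M\"obius group as such a commutant, and then uses the solidity of $L(\mathbb F_2)$. We also characterize the atomic operators, give an exact criterion for decomposability, and show that a decomposition exists whenever $T$ generates a von Neumann algebra of type I.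
\end{abstract}

\section{The question and the answer}\label{sec:intro}

All Hilbert spaces are complex and separable, and all operators are bounded and linear. Let $\mathbb D$ be the open unit disc, $\mathbb T$ the unit circle, and $G$ the M\"obius group of all biholomorphic automorphisms of $\mathbb D$. Its elements are the maps
\[
\varphi_{\alpha,\beta}(z)=\alpha\,\frac{z-\beta}{1-\bar\beta z},\qquad \alpha\in\mathbb T,\ \beta\in\mathbb D .
\]
The pole of $\varphi_{\alpha,\beta}$ lies outside $\overline{\mathbb D}$. So if the spectrum $\sigma(T)$ of an operator $T$ is contained in $\overline{\mathbb D}$, the holomorphic functional calculus defines $\varphi_{\alpha,\beta}(T)=\alpha(T-\beta)(1-\bar\beta T)^{-1}$, and $(\varphi\psi)(T)=\varphi(\psi(T))$ for $\varphi,\psi\in G$.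

\begin{definition}
An operator $T$ on a nonzero Hilbert space is \emph{homogeneous} if $\sigma(T)\subset\overline{\mathbb D}$ and $\varphi(T)$ is unitarily equivalent to $T$ for every $\varphi\in G$. A homogeneous operator is \emph{atomic} if it is not the direct sum of two homogeneous operators.
\end{definition}

Homogeneity says that every unitary invariant of $T$ is M\"obius invariant. For the spectrum this reads $\sigma(T)=\sigma(\varphi(T))=\varphi(\sigma(T))$. Since $G$ has the two orbits $\mathbb D$ and $\mathbb T$ on $\overline{\mathbb D}$, the spectrum of a homogeneous operator is $\mathbb T$ or $\overline{\mathbb D}$; in particular there are no homogeneous operators on finite-dimensional spaces.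

\begin{example}\label{ex:BN}
Let $B$ be multiplication by $z$ on $L^2(\mathbb T)$ (the bilateral shift) and $N$ multiplication by $z$ on $L^2(\mathbb D)$, with arc length and area measure. Fix $\varphi\in G$ and put $\psi=\varphi^{-1}$. By the change of variables formula, $Uf=|\psi'|^{1/2}\,f\circ\psi$ is a unitary of $L^2(\mathbb T)$ with inverse $f\mapsto|\varphi'|^{1/2}\,f\circ\varphi$, and
\[
(U^*BUf)(z)=|\varphi'(z)|^{1/2}\,\varphi(z)\,|\psi'(\varphi(z))|^{1/2}f(z)=\varphi(z)f(z).
\]
So $U^*BU=\varphi(B)$, and $B$ is homogeneous. The same computation with $Uf=|\psi'|\,f\circ\psi$ shows that $N$ is homogeneous. Both operators are reducible, and both are atomic (Example~\ref{ex:BNatomic}).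
\end{example}

Every irreducible homogeneous operator is atomic, and every normal homogeneous operator is a direct sum of countably many copies of $B$ and $N$ (a fact we shall not use). The survey \cite{survey} poses the following question.

\begin{quote}
\emph{Is every homogeneous operator a direct integral, in the sense of von Neumann, of atomic homogeneous operators?}
\end{quote}

Here direct integrals are taken over standard $\sigma$-finite measure spaces $(X,\mu)$ and have nonzero fibers, and $T$ is a direct integral of atomic homogeneous operators if $T\cong\int_X^\oplus T_x\,d\mu(x)$ with $T_x$ atomic homogeneous for almost every $x$.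

One would guess that the answer is yes. Every operator is a direct integral of irreducible operators (Lemma~\ref{lem:fibers}(c) below). The fibers may lose homogeneity: $B$ is the direct integral of the scalars $z\in\mathbb T$, and no better choice exists, because almost all fibers of a normal operator are normal and an irreducible normal operator acts on a one-dimensional space. Atomic operators are the natural substitute for irreducible ones, since they are the indecomposable objects \emph{within} the class of homogeneous operators. We shall see that atomicity is an ergodicity condition (Theorem~\ref{thm:atomic}), so the question asks for an ergodic decomposition, and such a decomposition does exist whenever $T$ generates a von Neumann algebra of type I, for instance when $T$ is essentially normal (Corollary~\ref{cor:typeI}). It also exists for examples of every other type (Corollary~\ref{cor:irred}). Nevertheless the answer is no.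

Let $W^*(T)$ be the von Neumann algebra generated by $T$ and $1$, and let
\[
\mathcal R(T)=W^*(T)'=\{T,T^*\}' .
\]
The projections of $\mathcal R(T)$ are exactly the projections onto the reducing subspaces of $T$. A measure is \emph{purely atomic} if it is concentrated on a countable set of points, and $L(\mathbb F_\infty)$ denotes the von Neumann algebra of the free group on countably many generators.

\begin{theorem}\label{thm:main}
There is a homogeneous operator $T$, with $\mathcal R(T)$ a $\mathrm{II}_1$ factor isomorphic to $L(\mathbb F_\infty)$, such that
\begin{enumerate}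
\item[(a)] no nonzero reducing subspace of $T$ carries an atomic homogeneous operator;
\item[(b)] if $T\cong\int_X^\oplus T_x\,d\mu(x)$ with $T_x$ homogeneous for almost every $x$, then $\mu$ is purely atomic.
\end{enumerate}
Consequently $T$ is not a direct integral of atomic homogeneous operators. Moreover, $T$ can be chosen similar to a normal homogeneous operator $M$, with $\|T-M\|$ as small as desired.
\end{theorem}

The operator $M$, being normal, is a direct integral of atomic homogeneous operators by Corollary~\ref{cor:typeI}. So decomposability is not preserved by similarity among homogeneous operators.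

The proof translates the question into one about group actions on von Neumann algebras. A unitary $U$ with $U^*TU=\varphi(T)$ normalizes $\mathcal R(T)$, and it is determined by $\varphi$ up to a unitary of $\mathcal R(T)$. Thus $G$ acts on $\mathcal R(T)$ modulo inner automorphisms. Section~\ref{sec:summands} reads off the homogeneous direct summands of $T$ from this action, and Section~\ref{sec:integrals} the disintegrations with homogeneous fibers: they correspond to the abelian subalgebras of $\mathcal R(T)$ that each $\varphi$ fixes pointwise after an inner correction. Section~\ref{sec:realize} shows that there is no hidden constraint, since every unitarily implemented action of $G$ on a von Neumann algebra comes from a homogeneous operator. Section~\ref{sec:counter} produces an action on $L(\mathbb F_\infty)$ for which no diffuse abelian subalgebra can be fixed in this way. A reader who wants only the negative answer needs Lemmas~\ref{lem:impl} and~\ref{lem:summand}, Corollary~\ref{cor:II1}, the first half of Proposition~\ref{prop:homfibers}, and Sections~\ref{sec:realize} and~\ref{sec:counter}.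

\section{Homogeneous summands and atomic operators}\label{sec:summands}

The parameters $(\alpha,\beta)\in\mathbb T\times\mathbb D$ make $G$ a connected, second countable, locally compact group, isomorphic to $PSU(1,1)\cong PSL_2(\mathbb R)$. We write $dg$ for a left Haar measure on $G$. Von Neumann algebras contain the identity operator; $\mathcal B(H)$ and $\mathcal U(H)$ are the operators and the unitaries on $H$, and $\operatorname{Ad}U(y)=UyU^*$.

Let $\sigma(T)\subset\overline{\mathbb D}$. A unitary $U$ \emph{implements} $\varphi\in G$ (for $T$) if $U^*TU=\varphi(T)$. Since $1-\bar\beta T$ is invertible, for $\varphi=\varphi_{\alpha,\beta}$ this is equivalent to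
\begin{equation}\label{eq:impl}
TU(1-\bar\beta T)=\alpha U(T-\beta),
\end{equation}
a form without inverses that is convenient for limits and measurability.

\begin{lemma}\label{lem:impl}
Let $T\in\mathcal B(H)$ with $\sigma(T)\subset\overline{\mathbb D}$, and let $U$ implement $\varphi$.
\begin{enumerate}
\item[(i)] If $U'$ implements $\psi$, then $UU'$ implements $\varphi\psi$. Also $U^*$ implements $\varphi^{-1}$.
\item[(ii)] A unitary $U'$ implements $\varphi$ if and only if $U'=vU$ with $v$ a unitary in $\mathcal R(T)$.
\item[(iii)] $U\mathcal R(T)U^*=\mathcal R(T)$.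
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $(UU')^*T(UU')=U'^*\varphi(T)U'=\varphi(U'^*TU')=\varphi(\psi(T))$. Also $T=\varphi^{-1}(U^*TU)=U^*\varphi^{-1}(T)U$, that is, $UTU^*=\varphi^{-1}(T)$.

(ii) Put $v=U'U^*$. Then $v^*Tv=U(U'^*TU')U^*$, and this equals $T=U\varphi(T)U^*$ if and only if $U'^*TU'=\varphi(T)$. A unitary $v$ that commutes with $T$ commutes with $T^*$ (take adjoints in $v^*Tv=T$), so it lies in $\mathcal R(T)$.

(iii) We have $\varphi(T)\in W^*(T)$ and $T=\varphi^{-1}(\varphi(T))\in W^*(\varphi(T))$. Hence $U^*W^*(T)U=W^*(\varphi(T))=W^*(T)$, and we pass to commutants.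
\end{proof}

Let $T$ be homogeneous. By (iii), an implementing unitary $U$ gives an automorphism $\operatorname{Ad}U$ of $\mathcal R(T)$; by (ii), it depends on the choice of $U$ only up to an inner automorphism. Inner automorphisms are trivial on the center, so $\theta_\varphi=\operatorname{Ad}U$ is well defined on the center of $\mathcal R(T)$, and $\theta_\varphi\theta_\psi=\theta_{\varphi\psi}$ by (i). We call $\theta$ the \emph{natural action} of $G$. When $\mathcal R(T)$ is abelian, it is an action on all of $\mathcal R(T)$.

Projections $p,q$ of a von Neumann algebra $\mathcal R$ are \emph{equivalent} in the sense of Murray and von Neumann, $p\sim q$, if $p=w^*w$ and $q=ww^*$ for some $w\in\mathcal R$. In $\mathcal R(T)$ this means that the restrictions of $T$ to $pH$ and $qH$ are unitarily equivalent, which explains the next lemma.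

\begin{lemma}\label{lem:summand}
Let $T$ be homogeneous on $H$ and let $p\in\mathcal R(T)$ be a nonzero projection. Then $T|_{pH}$ is homogeneous if and only if for every $\varphi\in G$ and one (equivalently, every) $U$ implementing $\varphi$ we have $UpU^*\sim p$ in $\mathcal R(T)$.
\end{lemma}

\begin{proof}
If $U'=vU$ as in Lemma~\ref{lem:impl}(ii), then $U'pU'^*=v(UpU^*)v^*\sim UpU^*$, so ``one'' and ``every'' are equivalent. Write $T_p=T|_{pH}$. For $\zeta\notin\overline{\mathbb D}$ the resolvent $(T-\zeta)^{-1}$ commutes with $p$ and restricts to an inverse of $T_p-\zeta$. So $\sigma(T_p)\subset\overline{\mathbb D}$ and $\varphi(T_p)=\varphi(T)|_{pH}$.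

Suppose $w\in\mathcal R(T)$ satisfies $w^*w=p$ and $ww^*=UpU^*$. Then $V=U^*w$ satisfies $V^*V=p$ and $VV^*=U^*ww^*U=p$, so it is a unitary of $pH$, and
\[
VTV^*=U^*wTw^*U=U^*Tww^*U=(U^*TU)(U^*ww^*U)=\varphi(T)p .
\]
Hence $\varphi(T_p)\cong T_p$.

Conversely, let $V$ be a unitary of $pH$ with $V^*T_pV=\varphi(T_p)$, and put $w=UV^*p$. Then $w^*w=p$, $ww^*=UpU^*$, and
\[
wT=UV^*T_pp=U\varphi(T)V^*p=TUV^*p=Tw .
\]
It remains to see that $w$ commutes with $T^*$. Taking adjoints gives $T^*w^*=w^*T^*$, hence $wT^*(w^*w)=(ww^*)T^*w$. Both $w^*w=p$ and $ww^*=UpU^*$ lie in $\mathcal R(T)$, the latter by Lemma~\ref{lem:impl}(iii). So the left side is $wpT^*=wT^*$ and the right side is $T^*ww^*w=T^*w$. Thus $w\in\mathcal R(T)$ and $UpU^*\sim p$.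
\end{proof}

To apply the lemma we need projections whose equivalence class is fixed by all automorphisms. We recall the textbook facts on a von Neumann algebra $\mathcal R$ acting on a separable space. A projection $e$ is \emph{abelian} if $e\mathcal Re$ is abelian.
\begin{enumerate}
\item[(P1)] There are orthogonal central projections with sum $1$ that cut $\mathcal R$ into parts of type $\mathrm I_n$ $(1\le n\le\infty)$, $\mathrm{II}_1$, $\mathrm{II}_\infty$ and $\mathrm{III}$; they are fixed by every automorphism of $\mathcal R$. In type $\mathrm I_n$ the unit is a sum of $n$ orthogonal equivalent abelian projections of central support $1$; type $\mathrm I_1$ means abelian. Abelian projections with the same central support are equivalent.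
\item[(P2)] In types $\mathrm I_\infty$, $\mathrm{II}_\infty$ and $\mathrm{III}$ the algebra is properly infinite: there is a projection $p$ with $p\sim1-p\sim1$.
\item[(P3)] In types $\mathrm I_n$ $(n<\infty)$ and $\mathrm{II}_1$ there is a unique positive linear map $\operatorname{tr}$ from $\mathcal R$ to its center with $\operatorname{tr}(xy)=\operatorname{tr}(yx)$ and $\operatorname{tr}(z)=z$ for central $z$, the center-valued trace, and $p\sim q$ if and only if $\operatorname{tr}(p)=\operatorname{tr}(q)$. In type $\mathrm{II}_1$ every projection is the sum of two orthogonal equivalent projections.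
\end{enumerate}

\begin{theorem}\label{thm:atomic}
A homogeneous operator $T$ is atomic if and only if $\mathcal R(T)$ is abelian and the natural action of $G$ on $\mathcal R(T)$ has only $0$ and $1$ as invariant projections.
\end{theorem}

\begin{proof}
Write $\mathcal R=\mathcal R(T)$. A splitting of $T$ into two homogeneous operators is a projection $p\in\mathcal R$, $p\ne0,1$, with $T|_{pH}$ and $T|_{(1-p)H}$ homogeneous.

Suppose $\mathcal R$ is abelian with no nontrivial invariant projection. In an abelian algebra $w^*w=ww^*$, so equivalence is equality. By Lemma~\ref{lem:summand}, if $p\neq0$ and $T|_{pH}$ is homogeneous, then $p$ is invariant, so $p=1$. Hence $T$ does not split.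

Suppose $T$ is atomic. If $z\ne0,1$ were an invariant central projection, then $UzU^*=z$ and $U(1-z)U^*=1-z$ for all implementing $U$, and Lemma~\ref{lem:summand} would split $T$. So the invariant central projections are $0$ and $1$. By (P1), $\mathcal R$ is then of exactly one of the listed types, and it suffices to exclude all types but $\mathrm I_1$. Let $U$ implement $\varphi$.

If $\mathcal R$ is properly infinite, take $p$ as in (P2). The automorphism $\operatorname{Ad}U$ preserves equivalence, so $UpU^*\sim U1U^*=1\sim p$ and $U(1-p)U^*\sim1\sim1-p$.

If $\mathcal R$ is of type $\mathrm{II}_1$, take $p\sim1-p$, so that $\operatorname{tr}(p)=\frac12$; if it is of type $\mathrm I_n$ with $2\le n<\infty$, let $p$ be one of the $n$ abelian projections in (P1), so that $\operatorname{tr}(p)=\frac1n$. In both cases $\operatorname{tr}(p)=t1$ with $0<t<1$. The map $y\mapsto U^*\operatorname{tr}(UyU^*)U$ has the properties that characterize $\operatorname{tr}$, so $\operatorname{tr}(UyU^*)=U\operatorname{tr}(y)U^*$. Thus $\operatorname{tr}(UpU^*)=t1=\operatorname{tr}(p)$ and $\operatorname{tr}(U(1-p)U^*)=(1-t)1=\operatorname{tr}(1-p)$, which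 gives $UpU^*\sim p$ and $U(1-p)U^*\sim 1-p$.

In each case $p\neq0,1$ does not depend on $\varphi$, and Lemma~\ref{lem:summand} splits $T$, a contradiction.
\end{proof}

\begin{example}\label{ex:BNatomic}
The algebra $W^*(B)=L^\infty(\mathbb T)$ is maximal abelian, so $\mathcal R(B)=L^\infty(\mathbb T)$, and the unitaries of Example~\ref{ex:BN} give $\theta_\varphi(f)=f\circ\varphi^{-1}$. Let $1_\omega$ be invariant, and suppose that $\omega$ and its complement have positive measure. Pick density points $z_1$ of $\omega$ and $z_2$ of the complement, and $\varphi\in G$ with $\varphi(z_1)=z_2$. The conformal map $\varphi$ carries density points of $\omega$ to density points of $\varphi(\omega)$, which equals $\omega$ up to a null set; so $z_2$ is a density point of $\omega$ and of its complement, which is absurd. Hence $B$ is atomic. The argument uses only that $G$ is transitive on $\mathbb T$, and with $\mathbb D$ in place of $\mathbb T$ it shows that $N$ is atomic.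
\end{example}

At the opposite extreme are the operators that split without end.

\begin{corollary}\label{cor:II1}
Let $T$ be homogeneous with $\mathcal R(T)$ a $\mathrm{II}_1$ factor. Then the restriction of $T$ to any nonzero reducing subspace is homogeneous and not atomic.
\end{corollary}

\begin{proof}
In a factor $\operatorname{tr}$ is scalar valued, and by its uniqueness $\operatorname{tr}(UpU^*)=\operatorname{tr}(p)$ for every implementing $U$. By (P3) and Lemma~\ref{lem:summand}, $T|_{pH}$ is homogeneous for every nonzero projection $p\in\mathcal R(T)$. By (P3) again, $p=p_1+p_2$ with $p_1\sim p_2$ nonzero, so $T|_{pH}=T|_{p_1H}\oplus T|_{p_2H}$ is a sum of two homogeneous operators.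
\end{proof}

Such an operator is not a direct \emph{sum} of atomic operators, but it may still be a direct integral of them over a space without atoms. Deciding this is the subject of the rest of the paper.

\section{Direct integrals}\label{sec:integrals}

\subsection{Standard form and measurable selection}\label{sub:standard}
Let $H=\int_X^\oplus H_x\,d\mu(x)$. Grouping the fibers by dimension, we may assume that $X=\bigsqcup_{1\le n\le\infty}X_n$ with Borel pieces $X_n$, that $H_x=K_n$ is a fixed space of dimension $n$ for $x\in X_n$, and that $H=\bigoplus_nL^2(X_n,\mu;K_n)$. A closed ball of $\mathcal B(K_n)$ is a Polish space in the strong topology, multiplication is jointly strongly continuous on bounded sets, and $\mathcal U(K_n)$ is a Polish group in the strong topology. An operator is \emph{decomposable} if it has the form $a=\int^\oplus a_x\,d\mu$ for a bounded field $(a_x)$; after a change on a null set, $x\mapsto a_x$ is a Borel map from $X_n$ to the ball of radius $\|a\|$. It is \emph{diagonalizable} if the $a_x$ can be taken scalar. We use the following textbook facts.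
\begin{enumerate}
\item[(D1)] Sums, products and adjoints of decomposable operators are computed fiberwise, and $\int^\oplus a_x\,d\mu=0$ only if $a_x=0$ almost everywhere. The diagonalizable operators form an abelian von Neumann algebra $\mathcal D\cong L^\infty(X,\mu)$, and $\mathcal D'$ is the algebra of decomposable operators.
\item[(D2)] Every abelian von Neumann algebra on $H\neq0$ is the diagonalizable algebra of some direct integral decomposition of $H$.
\item[(D3)] (Jankov--von Neumann.) Let $\Sigma\subset X\times\mathcal Y$ be Borel, with $\mathcal Y$ Polish. The projection $X_\Sigma$ of $\Sigma$ to $X$ is analytic, hence measurable for the completion of $\mu$, and there is a Borel map $s:X\to\mathcal Y$ with $(x,s(x))\in\Sigma$ for almost every $x\in X_\Sigma$.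
\end{enumerate}
By (D1) and (D2), the disintegrations $T=\int^\oplus T_x\,d\mu$ correspond to the abelian von Neumann algebras $\mathcal D$ with $T\in\mathcal D'$, that is, with $\mathcal D\subset\mathcal R(T)$. The first lemma expresses that $\mathcal D'\cap\mathcal R(T)=\int^\oplus\mathcal R(T_x)\,d\mu$, see \cite[Ch.~II.3]{Dixmier}; we give the short proofs of the three consequences we need.

\begin{lemma}\label{lem:fibers}
Let $T=\int_X^\oplus T_x\,d\mu$ with diagonalizable algebra $\mathcal D$, and $\mathcal A=\mathcal D'\cap\mathcal R(T)$.
\begin{enumerate}
\item[(a)] $\mathcal A$ consists of the operators $\int^\oplus a_x\,d\mu$ with $a_x\in\mathcal R(T_x)$ for almost every $x$.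
\item[(b)] $\mathcal A$ is abelian if and only if $\mathcal R(T_x)$ is abelian for almost every $x$.
\item[(c)] Let $U_j=\int^\oplus U_{j,x}\,d\mu$ be a countable, possibly empty, family of decomposable unitaries. If every projection of $\mathcal A$ that commutes with all $U_j$ lies in $\mathcal D$, then for almost every $x$ the only projections of $\mathcal R(T_x)$ that commute with all $U_{j,x}$ are $0$ and $1$. In particular, if $\mathcal D$ is maximal abelian in $\mathcal R(T)$, then $T_x$ is irreducible for almost every $x$.
\end{enumerate}
\end{lemma}

\begin{proof}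
(a) By (D1), an element of $\mathcal D'$ is decomposable, and it commutes with $T$ and $T^*$ if and only if $a_x$ commutes with $T_x$ and $T_x^*$ almost everywhere.

(b) ``If'' follows from (a). For the converse let $\Sigma$ be the set of $(x,u,v)\in X_n\times\mathcal U(K_n)^2$ with $uT_x=T_xu$, $vT_x=T_xv$ and $uv\ne vu$. It is Borel, being the preimage under the Borel map $(x,u,v)\mapsto(T_x,u,v)$ of the intersection of a closed set and an open set. A von Neumann algebra is spanned by its unitaries, so the projection of $\Sigma$ is the set of $x\in X_n$ with $\mathcal R(T_x)$ not abelian. If it has positive measure, (D3) gives Borel fields $u_x,v_x$ with $(x,u_x,v_x)\in\Sigma$ on a Borel set $X'$ of positive measure. Put $u_x=v_x=1$ off $X'$. Then $\int^\oplus u_x\,d\mu$ and $\int^\oplus v_x\,d\mu$ lie in $\mathcal A$ by (a) and do not commute.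

(c) Projections $q\ne0,1$ correspond to unitaries $u=2q-1$ with $u^2=1$, $u\neq\pm1$. The set of $(x,u)\in X_n\times\mathcal U(K_n)$ with $u^2=1$, $u\ne\pm1$, $uT_x=T_xu$ and $uU_{j,x}=U_{j,x}u$ for all $j$ is Borel for the same reason; countability of the family is used here. If its projection had positive measure, (D3) would give projections $q_x\neq0,1$ on a Borel set $X'$ of positive measure. With $q_x=0$ off $X'$, the projection $\int^\oplus q_x\,d\mu$ lies in $\mathcal A$ and commutes with all $U_j$, so it lies in $\mathcal D$. Then $q_x$ is scalar, hence $0$ or $1$, almost everywhere, a contradiction. If $\mathcal D$ is maximal abelian then $\mathcal A=\mathcal D$, and the empty family qualifies.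
\end{proof}

\subsection{Homogeneous fibers}

\begin{proposition}\label{prop:homfibers}
Let $T=\int_X^\oplus T_x\,d\mu$ be homogeneous, with diagonalizable algebra $\mathcal D$. Then $T_x$ is homogeneous for almost every $x$ if and only if every $\varphi\in G$ is implemented by a unitary in $\mathcal D'$.
\end{proposition}

\begin{proof}
The map $(\alpha,\beta,S,u)\mapsto Su(1-\bar\beta S)-\alpha u(S-\beta)$ is strongly continuous when $S$ ranges over the ball of radius $\|T\|$ and $u$ over $\mathcal U(K_n)$. Hence
\[
\Sigma_n=\{(\varphi_{\alpha,\beta},x,u)\in G\times X_n\times\mathcal U(K_n):\ T_xu(1-\bar\beta T_x)=\alpha u(T_x-\beta)\}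
\]
is a Borel set.

\emph{Only if.} Fix $\varphi$. The section $\{(x,u):(\varphi,x,u)\in\Sigma_n\}$ is Borel, and its projection is conull in $X_n$ because $T_x$ is homogeneous almost everywhere. By (D3) there is a Borel field of unitaries $u_x$ satisfying \eqref{eq:impl} for $T_x$ almost everywhere. Then $U=\int^\oplus u_x\,d\mu\in\mathcal D'$ is unitary and satisfies \eqref{eq:impl} for $T$.

\emph{If.} First, $\sigma(T_x)\subset\overline{\mathbb D}$ almost everywhere. Indeed, let $\zeta$ run through a countable dense subset of $\mathbb C\setminus\overline{\mathbb D}$. The resolvent $(T-\zeta)^{-1}$ commutes with $\mathcal D$, so it is decomposable, and by (D1), outside one null set, $T_x-\zeta$ is invertible with $\|(T_x-\zeta)^{-1}\|\le\|(T-\zeta)^{-1}\|$ for all these $\zeta$. Given $\zeta_0\notin\overline{\mathbb D}$, the right side is bounded near $\zeta_0$, so we can choose $\zeta$ with $|\zeta-\zeta_0|\,\|(T-\zeta)^{-1}\|<1$, and the Neumann series inverts $T_x-\zeta_0$. We discard the null set.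

For each $\varphi$ take $U_\varphi=\int^\oplus U_{\varphi,x}\,d\mu\in\mathcal D'$ implementing $\varphi$. By (D1) and \eqref{eq:impl}, $U_{\varphi,x}$ is a unitary implementing $\varphi$ for $T_x$, for almost every $x$. The exceptional null set depends on $\varphi$, and $G$ is uncountable; Fubini's theorem and the group structure get around this. The set $\{(\varphi,x)\in G\times X_n:\varphi(T_x)\cong T_x\}$ is the projection of $\Sigma_n$, so it is analytic and measurable for the completed product measure. Each of its sections at fixed $\varphi$ is conull in $X_n$. By Fubini's theorem, for almost every $x$ the set $G_x=\{\varphi:\varphi(T_x)\cong T_x\}$ is conull in $G$. It is a subgroup by Lemma~\ref{lem:impl}(i). For $g\in G$ the conull sets $gG_x$ and $G_x$ intersect, say $gh=h'$, so $g=h'h^{-1}\in G_x$. Thus $G_x=G$.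
\end{proof}

\subsection{The criterion}

\begin{theorem}\label{thm:criterion}
A homogeneous operator $T$ is a direct integral of atomic homogeneous operators if and only if there is an abelian von Neumann algebra $\mathcal D\subset\mathcal R(T)$, containing $1$, such that
\begin{enumerate}
\item[(A)] $\mathcal D'\cap\mathcal R(T)$ is abelian, and
\item[(B)] every $\varphi\in G$ is implemented by some unitary in $\mathcal D'$.
\end{enumerate}
\end{theorem}

Each condition alone can always be met: a maximal abelian subalgebra satisfies (A), and $\mathcal D=\mathbb C1$ satisfies (B). Condition (A) asks $\mathcal D$ to be large, condition (B) asks it to be small. Even when both hold, the fibers over $\mathcal D$ itself need not be atomic. For instance, if $T$ is homogeneous with $\mathcal R(T)$ abelian, then $\mathcal D=\mathbb C1$ satisfies (A) and (B), and the only fiber is $T$. One must first enlarge $\mathcal D$ to an algebra of fixed points, as in an ergodic decomposition. To test invariance in the fibers with countably many group elements we need continuity.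

\begin{lemma}\label{lem:cont}
Let $T$ be homogeneous on $H$, let $\mathcal D$ satisfy \textup{(A)} and \textup{(B)}, and put $\mathcal A=\mathcal D'\cap\mathcal R(T)$. For $U\in\mathcal D'$ implementing $\varphi$, the map $\theta_\varphi=\operatorname{Ad}U|_{\mathcal A}$ is an automorphism of $\mathcal A$ that depends only on $\varphi$. This defines an action of $G$, and $\varphi\mapsto\theta_\varphi(a)$ is strongly continuous for each $a\in\mathcal A$. In particular (take $\mathcal D=\mathbb C1$), if $\mathcal R(T)$ is abelian, the natural action is continuous in this sense.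
\end{lemma}

\begin{proof}
Such a $U$ normalizes $\mathcal R(T)$ by Lemma~\ref{lem:impl}(iii), and it normalizes $\mathcal D'$, to which it belongs; so it normalizes $\mathcal A$. Two choices differ by a unitary $v=U'U^*\in\mathcal R(T)\cap\mathcal D'=\mathcal A$, and $\operatorname{Ad}v$ is trivial on the abelian algebra $\mathcal A$. Lemma~\ref{lem:impl}(i) gives the action property.

The set $\mathcal G=\{(\varphi,U)\in G\times\mathcal U(H):U\in\mathcal D',\ U\text{ implements }\varphi\}$ is a subgroup by Lemma~\ref{lem:impl}(i). It is closed, since $\mathcal D'$ is strongly closed and \eqref{eq:impl} passes to limits. So $\mathcal G$ is a Polish group, and by (B) it projects onto $G$. A continuous surjective homomorphism of Polish groups is open. Let $\varphi_k\to\varphi$ and $(\varphi,U)\in\mathcal G$. The image of each neighborhood of $(\varphi,U)$ contains $\varphi_k$ for all large $k$; running through a countable neighborhood base, we find $(\varphi_k,U_k)\in\mathcal G$ with $U_k\to U$ strongly. Then $U_k^*\to U^*$ strongly, and $U_kaU_k^*\to UaU^*$ strongly.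
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Let $T=\int^\oplus T_x\,d\mu$ with $T_x$ atomic homogeneous almost everywhere, and let $\mathcal D$ be the diagonalizable algebra. Then (B) holds by Proposition~\ref{prop:homfibers}. By Theorem~\ref{thm:atomic}, $\mathcal R(T_x)$ is abelian almost everywhere, so (A) holds by Lemma~\ref{lem:fibers}(b).

Conversely, let $\mathcal D$ satisfy (A) and (B), with $\mathcal A$ and $\theta$ as in Lemma~\ref{lem:cont}. Let $\mathcal D_1\subset\mathcal A$ be the von Neumann algebra of fixed points of $\theta$. It contains $\mathcal D$, because $\mathcal D\subset\mathcal A$ and the unitaries defining $\theta$ commute with $\mathcal D$. From $\mathcal D\subset\mathcal D_1$ we get $\mathcal D_1'\cap\mathcal R(T)\subset\mathcal A$, and from $\mathcal D_1\subset\mathcal A$ with $\mathcal A$ abelian we get the reverse inclusion. Every implementing unitary in $\mathcal D'$ commutes with $\mathcal D_1$ by the definition of $\mathcal D_1$. So $\mathcal D_1$ satisfies (A) and (B) with the same $\mathcal A$ and $\theta$.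

By (D2), write $T=\int^\oplus T_x\,d\mu$ with diagonalizable algebra $\mathcal D_1$. For almost every $x$, $T_x$ is homogeneous by Proposition~\ref{prop:homfibers}, and $\mathcal R(T_x)$ is abelian by Lemma~\ref{lem:fibers}(b). Let $G_0$ be a countable dense subgroup of $G$, and for $\varphi\in G_0$ let $U_\varphi=\int^\oplus U_{\varphi,x}\,d\mu\in\mathcal D_1'$ implement $\varphi$. Outside one null set, $U_{\varphi,x}$ implements $\varphi$ for $T_x$ for all $\varphi\in G_0$. A projection of $\mathcal A$ that commutes with all $U_\varphi$, $\varphi\in G_0$, is fixed by $\theta_\varphi$ for $\varphi\in G_0$, hence for all $\varphi\in G$ by Lemma~\ref{lem:cont}; so it lies in $\mathcal D_1$. By Lemma~\ref{lem:fibers}(c), for almost every $x$ the only projections of $\mathcal R(T_x)$ that commute with all $U_{\varphi,x}$, $\varphi\in G_0$, are $0$ and $1$. A projection invariant under the natural action on $\mathcal R(T_x)$ commutes with these unitaries, so it is $0$ or $1$, and $T_x$ is atomic by Theorem~\ref{thm:atomic}.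
\end{proof}

\subsection{Type I}
Let $C^*(T)$ be the $C^*$-algebra generated by $T$ and $1$. A $C^*$-algebra is CCR if its irreducible representations take values in the compact operators, and GCR if it has a composition series of ideals with CCR quotients. A GCR algebra generates a von Neumann algebra of type I in every representation, and a von Neumann algebra is of type I if and only if its commutant is. The operator $T$ is \emph{essentially normal} if $T^*T-TT^*$ is compact.

\begin{corollary}\label{cor:typeI}
Let $T$ be homogeneous. If $W^*(T)$ is of type I (for example if $C^*(T)$ is GCR, in particular if $T$ is essentially normal), then $T$ is a direct integral of atomic homogeneous operators.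
\end{corollary}

\begin{proof}
The algebra $\mathcal R=\mathcal R(T)$ is of type I. Let $z_n$ be the central projection of its type $\mathrm I_n$ part, $1\le n\le\infty$. For $z_n\neq0$ write $z_n=\sum_ie^{(n)}_i$ with $n$ orthogonal equivalent abelian projections of central support $z_n$, by (P1). The $e_i^{(n)}$ are orthogonal with sum $1$; let $\mathcal D$ be the abelian von Neumann algebra they generate.

Condition (A) holds since $\mathcal D'\cap\mathcal R=\bigoplus_{n,i}e^{(n)}_i\mathcal Re^{(n)}_i$. For (B), let $U$ implement $\varphi$. By (P1), $Uz_nU^*=z_n$, so $Ue_i^{(n)}U^*$ is an abelian projection of central support $z_n$, and there is $v_{n,i}\in\mathcal R$ with $v_{n,i}^*v_{n,i}=Ue_i^{(n)}U^*$ and $v_{n,i}v_{n,i}^*=e_i^{(n)}$. The initial projections are orthogonal with sum $1$, and so are the final ones; hence $v=\sum v_{n,i}$ converges strongly to a unitary of $\mathcal R$ with $vUe_i^{(n)}U^*v^*=e_i^{(n)}$. So $vU\in\mathcal D'$, and $vU$ implements $\varphi$ by Lemma~\ref{lem:impl}(ii). Theorem~\ref{thm:criterion} applies.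

If $T$ is essentially normal, let $I$ be the ideal of compact operators in $C^*(T)$. It is a $C^*$-algebra of compact operators, hence CCR, and $C^*(T)/I$ is generated by $1$ and a normal element, hence commutative and CCR. So $C^*(T)$ is GCR.
\end{proof}

\section{Realizing an action by a homogeneous operator}\label{sec:realize}

To violate the criterion we need homogeneous operators for which both $\mathcal R(T)$ and the implementing unitaries are prescribed. Let $\lambda$ be the left regular representation, $(\lambda_hf)(g)=f(h^{-1}g)$ on $L^2(G)$.

\begin{theorem}\label{thm:realize}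
Let $K\ne0$ be a separable Hilbert space, $Q\subset\mathcal B(K)$ a von Neumann algebra, and $W:G\to\mathcal U(K)$ a strongly continuous unitary representation with $W_gQW_g^*=Q$ for all $g$. Then there is a homogeneous operator $T$ on $L^2(G)\otimes K\otimes\mathbb C^2$ with $\mathcal R(T)=1\otimes Q\otimes1$ and such that each $\varphi\in G$ is implemented by $\lambda_\varphi\otimes W_\varphi\otimes1$.
\end{theorem}

Normal homogeneous operators are easy to write down, but a normal operator has $W^*(M)$ abelian, so $\mathcal R(M)$ is of type I. The plan is to conjugate a normal homogeneous $M$ by an invertible $S$ that commutes with the implementing unitaries. Then $S^{-1}MS$ is homogeneous with the same unitaries, while the von Neumann algebra it generates can be much larger than $W^*(M)$.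

\subsection{A similarity that remembers an operator}

\begin{example}\label{ex:idem}
Let $Y$ be a positive injective operator on $H_0$. On $H_0\oplus H_0$ conjugate the projection $M=0\oplus1$ by $S=\begin{pmatrix}1&Y\\0&1\end{pmatrix}$:
\[
T=S^{-1}MS=\begin{pmatrix}0&-Y\\0&1\end{pmatrix},\qquad T^*T=\begin{pmatrix}0&0\\0&1+Y^2\end{pmatrix}.
\]
The support projection $0\oplus1$ of $T^*T$ lies in $W^*(T)$; so do $0\oplus Y^2$, its square root $0\oplus Y$, and $-(1\oplus0)T=\begin{pmatrix}0&Y\\0&0\end{pmatrix}$. Since $Y$ is positive and injective, the partial isometry in the polar decomposition of the last operator is $\begin{pmatrix}0&1\\0&0\end{pmatrix}$. So $W^*(T)$ contains the matrix units and equals $M_2(W^*(Y))$, and $\mathcal R(T)=\{a\oplus a:aY=Ya\}$, whereas $\mathcal R(M)=\mathcal B(H_0)\oplus\mathcal B(H_0)$. With equal scalars on the diagonal, $M=\zeta\oplus\zeta$, we would get $T=M$, and $Y$ would be forgotten.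
\end{example}

In general the distinct scalars $0,1$ are replaced by normal operators with mutually singular spectral measures. We use the Fuglede--Putnam theorem: if $A_1,A_2$ are normal and $yA_1=A_2y$, then $yA_1^*=A_2^*y$, and hence $yf(A_1)=f(A_2)y$ for every bounded Borel function $f$.

\begin{lemma}\label{lem:triangular}
Let $M_1,M_2$ be normal operators on $H_0$ with spectral measures $E_1,E_2$, and suppose $E_1(\omega)=1$, $E_2(\omega)=0$ for some Borel set $\omega\subset\mathbb C$. Let $Y$ be positive and injective, and
\begin{equation}\label{eq:T}
M=M_1\oplus M_2,\quad S=\begin{pmatrix}1&Y\\0&1\end{pmatrix},\quad T=S^{-1}MS=\begin{pmatrix}M_1&M_1Y-YM_2\\0&M_2\end{pmatrix}.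
\end{equation}
Then $\mathcal R(T)=\{a\oplus a:\ a\in\{M_1,M_2,Y\}'\}$.
\end{lemma}

\begin{proof}
There are no nonzero intertwiners between $M_1$ and $M_2$: if $yM_1=M_2y$, then $y=yE_1(\omega)=E_2(\omega)y=0$, and if $M_1y=yM_2$, then $y=E_1(\omega)y=yE_2(\omega)=0$.

Let $x=(x_{ij})\in\mathcal R(T)$; then also $x^*\in\mathcal R(T)$. The $(2,1)$ entry of $xT=Tx$ is $x_{21}M_1=M_2x_{21}$, so $x_{21}=0$. Applied to $x^*$ this gives $x_{12}=0$. So $x=a\oplus d$, and the remaining entries say $aM_1=M_1a$, $dM_2=M_2d$ and $a(M_1Y-YM_2)=(M_1Y-YM_2)d$. Using the first two relations, the third becomes $M_1(aY-Yd)=(aY-Yd)M_2$. Hence $aY=Yd$. Applied to $x^*$ this gives $a^*Y=Yd^*$, that is, $Ya=dY$. Therefore $aY^2=YdY=Y^2a$, so $a$ commutes with $Y=(Y^2)^{1/2}$; this is where positivity is used. Now $Yd=aY=Ya$, and injectivity gives $d=a$. Thus $a$ commutes with $M_1$, $M_2$ and $Y$.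

Conversely, if $a$ commutes with $M_1,M_2,Y$, it commutes with $M_1^*,M_2^*$ and $Y^*=Y$, hence with all entries of $T$ and $T^*$, and $a\oplus a\in\mathcal R(T)$.
\end{proof}

\subsection{The construction}
Let $\rho_g=\operatorname{Ad}W_g$; it preserves $Q$, hence also $Q'$. On $H_0=L^2(G)\otimes K=L^2(G,K)$ put $V_h=\lambda_h\otimes W_h$, that is, $(V_hf)(g)=W_hf(h^{-1}g)$, and
\[
(M_1f)(g)=g(0)f(g),\qquad(M_2f)(g)=g(1)f(g).
\]
The base points $0$ and $1$ are chosen for two reasons. They lie in different orbits, so $E_1(\mathbb D)=1$ and $E_2(\mathbb D)=0$, as Lemma~\ref{lem:triangular} requires. And together they determine a group element: if $g,g'$ agree at $0$ and $1$, then $g^{-1}g'$ fixes $0$, so it is a rotation, and it fixes $1$, so it is the identity $e$. For $h\in G$,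
\[
(V_h^*M_1V_hf)(g)=W_h^{-1}(M_1V_hf)(hg)=(hg)(0)\,f(g)=h(g(0))f(g),
\]
and the same holds with $1$ in place of $0$. Thus
\begin{equation}\label{eq:cov}
V_h^*M_iV_h=h(M_i)\qquad(h\in G,\ i=1,2).
\end{equation}

The operator $Y$ must commute with all $V_h$ and with $1\otimes Q$, and it must cut the commutant of $M_1,M_2$, which will turn out to be $L^\infty(G,\mathcal B(K))$, down to $1\otimes Q$. We take an integral operator with a kernel $k(g,g')\in Q'$. When $K=\mathbb C$ and $W$ is trivial, the kernel $1_{O_0}(g^{-1}g')$ with $O_0$ a neighborhood of $e$ suffices: a function $a$ commuting with it satisfies $a(g)=a(g')$ for nearby $g,g'$, and is constant because $G$ is connected. In general this only reduces $a$ to a constant in $\mathcal B(K)$, and we store generators of $Q'$ in other regions of the kernel.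

Choose self-adjoint elements $a_1,a_2,\dots$ of the unit ball of $Q'$ that generate $Q'$ as a von Neumann algebra; this is possible since $K$ is separable. Let $g_0$ be the rotation $z\mapsto iz$, so that $e,g_0,g_0^{-1}$ are distinct. Choose a relatively compact open neighborhood $O_*$ of $g_0$ and a relatively compact symmetric open neighborhood $O_0$ of $e$ with $O_0,O_*,O_*^{-1}$ pairwise disjoint, and pairwise disjoint nonempty open sets $O_1,O_2,\dots\subset O_*$. Define
\[
k(g,g')=\begin{cases}1&\text{if }g^{-1}g'\in O_0,\\ \rho_g(a_i)&\text{if }g^{-1}g'\in O_i,\ i\geq1,\\ \rho_{g'}(a_i)&\text{if }g'^{-1}g\in O_i,\ i\geq1,\\ 0&\text{otherwise,}\end{cases}\qquad (Zf)(g)=\int_Gk(g,g')f(g')\,dg' .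
\]
The cases are mutually exclusive, and $k$ takes self-adjoint values in $Q'$. On each of the countably many Borel regions $k$ is strongly continuous, so $k$ is strongly Borel; this is the only use of the continuity of $W$. Exchanging $g$ and $g'$ exchanges the second and third cases, and replacing $(g,g')$ by $(hg,hg')$ preserves each region. Hence
\begin{equation}\label{eq:kernel}
k(g',g)^*=k(g,g'),\qquad k(hg,hg')=\rho_h(k(g,g')).
\end{equation}
We have $\|k(g,g')\|\le1_O(g^{-1}g')$ for the symmetric relatively compact set $O=O_0\cup O_*\cup O_*^{-1}$. By left invariance and symmetry, both $\int1_O(g^{-1}g')\,dg'$ and $\int1_O(g^{-1}g')\,dg=\int1_O(g'^{-1}g)\,dg$ equal the Haar measure of $O$, so $Z$ is bounded by Schur's test. The first identity in \eqref{eq:kernel} gives $Z=Z^*$. The second gives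
\[
(V_hZf)(g)=\int\rho_h\big(k(h^{-1}g,g')\big)W_hf(g')\,dg'=\int k(g,hg')W_hf(g')\,dg'=(ZV_hf)(g),
\]
by the substitution $g'\mapsto h^{-1}g'$ in the last step. For $\varepsilon>0$ let
\[
Y=\varepsilon\,(Z+\|Z\|+1).
\]
It is positive, invertible, and commutes with all $V_h$.

\begin{lemma}\label{lem:commutant}
$\{M_1,M_2,Z\}'=1\otimes Q$.
\end{lemma}

\begin{proof}
If $n\in Q$, then $1\otimes n$ commutes with $M_1,M_2$, and with $Z$ because $k(g,g')\in Q'$. Conversely, let $a$ commute with $M_1,M_2,Z$.

\emph{Step 1: $a$ is a field of operators.} The map $j(g)=(g(0),g(1))$ from $G$ to $\mathbb C^2$ is continuous and injective. An injective Borel map between standard Borel spaces is a Borel isomorphism onto its image, so the sets $\{g:g(0)\in\omega\}$ and $\{g:g(1)\in\omega\}$, $\omega$ Borel, generate the Borel $\sigma$-algebra of $G$. Their indicator functions are the spectral projections $E_i(\omega)$, which commute with $a$ by Fuglede--Putnam. The Borel sets whose indicators commute with $a$ form a $\sigma$-algebra, so $a$ commutes with $L^\infty(G)\otimes1$. By (D1), $a$ is given by a bounded Borel field $a(g)\in\mathcal B(K)$.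

\emph{Step 2: the kernel identity.} Apply $aZ=Za$ to $f=1_\omega\xi$ with $\omega\subset G$ relatively compact Borel and $\xi\in K$:
\[
\int_\omega\big[a(g)k(g,g')-k(g,g')a(g')\big]\xi\,dg'=0\qquad\text{for almost every }g.
\]
Let $\omega$ run through the countable ring generated by a countable base of relatively compact open sets, and $\xi$ through a countable dense subset of $K$. For almost every $g$ all these equalities hold at once. Fix such a $g$. The integrand is bounded, and for $\omega_0$ in the ring the members of the ring inside $\omega_0$ are closed under intersections, include $\omega_0$, and generate its Borel $\sigma$-algebra; so the integrand vanishes for almost every $g'\in\omega_0$. Countably many $\omega_0$ cover $G$. By density of the $\xi$ and Fubini's theorem,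
\begin{equation}\label{eq:ak}
a(g)k(g,g')=k(g,g')a(g')\qquad\text{for almost every }(g,g')\in G\times G.
\end{equation}

\emph{Step 3: $a$ is constant.} Choose a symmetric open $O'\ni e$ with $O'O'\subset O_0$. If $g,g'\in g_1O'$ then $g^{-1}g'\in O_0$ and $k(g,g')=1$. So $a(g)=a(g')$ for almost every pair in $(g_1O')^2$, and by Fubini's theorem $a$ equals some constant $c(g_1)$ almost everywhere on $g_1O'$. If $g_2\in g_1O'$, then $g_1O'\cap g_2O'$ is open and nonempty, so it has positive measure and $c(g_2)=c(g_1)$. Thus $c$ is locally constant, hence constant on the connected group $G$, say $c=a_0$. Countably many sets $g_1O'$ cover $G$, so $a(g)=a_0$ almost everywhere.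

\emph{Step 4: $a_0\in Q$.} By \eqref{eq:ak} there is $g\in G$ with $a_0k(g,g')=k(g,g')a_0$ for almost every $g'$. Each $gO_i$ has positive measure and $k(g,\cdot)=\rho_g(a_i)$ there, so $a_0$ commutes with all $\rho_g(a_i)$. These are self-adjoint and generate $\rho_g(Q')=Q'$. Hence $a_0\in Q''=Q$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:realize}]
Identify $L^2(G)\otimes K\otimes\mathbb C^2$ with $H_0\oplus H_0$, and define $M,S,T$ by \eqref{eq:T}. Then $\sigma(T)=\sigma(M)\subset\overline{\mathbb D}$. The unitary $\widetilde V_h=V_h\oplus V_h=\lambda_h\otimes W_h\otimes1$ commutes with $S$ and, by \eqref{eq:cov}, implements $h$ for $M$. Hence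
\[
h(T)=S^{-1}h(M)S=S^{-1}\widetilde V_h^*M\widetilde V_hS=\widetilde V_h^*T\widetilde V_h .
\]
So $T$ is homogeneous and $\widetilde V_h$ implements $h$. Since $\{M_1,M_2,Y\}'=\{M_1,M_2,Z\}'$, Lemmas~\ref{lem:triangular} and~\ref{lem:commutant} give $\mathcal R(T)=1\otimes Q\otimes1$.
\end{proof}

\begin{remark}\label{rem:close}
The operator $M$ is normal, homogeneous and independent of $\varepsilon$, the operator $T=S^{-1}MS$ is similar to it, and $\|T-M\|=\|M_1Y-YM_2\|\le2\|Y\|\le2\varepsilon(2\|Z\|+1)$.
\end{remark}

A first application shows that the hypothesis of Corollary~\ref{cor:typeI} is not necessary: take for $Q$ below any algebra that is not of type I.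

\begin{corollary}\label{cor:irred}
For every von Neumann algebra $Q$ on a separable Hilbert space there is a direct integral $T$ of irreducible homogeneous operators with $\mathcal R(T)\cong Q$.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:realize} with $W$ trivial. Each $\varphi$ is implemented by $\lambda_\varphi\otimes1\otimes1$, which commutes with $\mathcal R(T)=1\otimes Q\otimes1$. Disintegrate $T$ over a maximal abelian subalgebra $\mathcal D$ of $\mathcal R(T)$, using (D2). Almost all fibers are homogeneous by Proposition~\ref{prop:homfibers} and irreducible by Lemma~\ref{lem:fibers}(c).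
\end{proof}

\section{The counterexample}\label{sec:counter}

\subsection{What has to fail}
Let $T$ be given by Theorem~\ref{thm:realize} for a pair $(Q,W)$, and let $\mathcal D=1\otimes D\otimes1\subset\mathcal R(T)$ be the diagonalizable algebra of a disintegration with homogeneous fibers. By Proposition~\ref{prop:homfibers}, each $g\in G$ is implemented by some $U_g\in\mathcal D'$, and by Lemma~\ref{lem:impl}(ii), $U_g=(1\otimes n_g\otimes1)(\lambda_g\otimes W_g\otimes1)$ with $n_g\in Q$ unitary. That $U_g$ commutes with $1\otimes d\otimes1$ means
\begin{equation}\label{eq:fix}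
n_g\,\rho_g(d)\,n_g^*=d\qquad(d\in D).
\end{equation}
A von Neumann algebra is \emph{diffuse} if it has no minimal projection. We look for a $\mathrm{II}_1$ factor $Q$ and an action $\rho$ such that \eqref{eq:fix} prevents $D$ from having a diffuse part. If every $\rho_g$ is inner on $Q$, then \eqref{eq:fix} can be solved for all of $Q$ at once, so $\rho$ must be far from inner. No compatibility between the $n_g$ for different $g$ is available. We shall use \eqref{eq:fix} only for $g$ in a free subgroup $\Lambda\cong\mathbb F_2$ of $G$, and we first describe the action of $\Lambda$.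

\subsection{The free shift}
Let $\Lambda$ be a free group of rank $2$. Let $\Xi$ be the free group on the set $\Lambda\times\mathbb N$, let $\Lambda$ act on $\Xi$ by $\gamma\cdot(\gamma',n)=(\gamma\gamma',n)$ on generators, and let $\Gamma=\Xi\rtimes\Lambda$ with quotient map $\kappa:\Gamma\to\Lambda$. Thus $\gamma(\gamma',n)\gamma^{-1}=(\gamma\gamma',n)$ in $\Gamma$.

\begin{lemma}\label{lem:free}
$\Gamma$ is a free group of countably infinite rank.
\end{lemma}

\begin{proof}
Let $\mathbb F_{\mathbb N}$ be free on $y_n$, $n\in\mathbb N$. Define $\mathbb F_{\mathbb N}*\Lambda\to\Gamma$ by $y_n\mapsto(e,n)$, $\gamma\mapsto\gamma$. Define $\Xi\to\mathbb F_{\mathbb N}*\Lambda$ by $(\gamma,n)\mapsto\gamma y_n\gamma^{-1}$; it carries the action of $\gamma$ to conjugation by $\gamma$, so together with the inclusion of $\Lambda$ it gives a homomorphism $\Gamma\to\mathbb F_{\mathbb N}*\Lambda$. The two maps are mutually inverse on generators.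
\end{proof}

The obstruction is already visible at the level of groups.

\begin{example}\label{ex:group}
Replace $D$ by a single element $w\in\Xi$, $w\ne e$, and the unitaries $n_\gamma$ by elements $\eta_\gamma\in\Xi$. Equation \eqref{eq:fix} becomes $\eta_\gamma(\gamma w\gamma^{-1})\eta_\gamma^{-1}=w$; that is, $\eta_\gamma\gamma$ lies in the centralizer $C(w)$ of $w$ in $\Gamma$. Suppose this holds for all $\gamma\in\Lambda$. Since $\kappa(\eta_\gamma\gamma)=\gamma$, the map $\kappa$ sends $C(w)$ onto $\Lambda$. But $C(w)$ is a subgroup of a free group, hence free, and it has the nontrivial central element $w$, so it is cyclic. Then $\Lambda$ is cyclic, which is false.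
\end{example}

In the von Neumann algebra version, ``centralizers are cyclic'' is replaced by solidity, and ``a quotient of a cyclic group is cyclic'' by the construction of an invariant mean. We recall the notions. For a countable group $\Delta$, $L(\Delta)\subset\mathcal B(\ell^2\Delta)$ is generated by the unitaries $(u_s\xi)(t)=\xi(s^{-1}t)$, and $\tau(y)=\langle y\delta_e,\delta_e\rangle$ is a faithful normal trace on it. It is a $\mathrm{II}_1$ factor if $\Delta\neq\{e\}$ and all conjugacy classes but $\{e\}$ are infinite, as for $\Xi\cong\mathbb F_\infty$. A von Neumann algebra $\mathcal P\subset\mathcal B(H)$ is \emph{injective} if there is a projection $\Phi$ of norm one from $\mathcal B(H)$ onto $\mathcal P$; by Tomiyama's theorem $\Phi$ is positive and $\Phi(ayb)=a\Phi(y)b$ for $a,b\in\mathcal P$. The deep input is Ozawa's theorem \cite{Ozawa}: \emph{for a word hyperbolic group $\Delta$, the relative commutant in $L(\Delta)$ of any diffuse von Neumann subalgebra is injective.} Finally, a left-invariant mean on $\Lambda$ is a state $m$ on $\ell^\infty(\Lambda)$ with $m(\gamma f)=m(f)$, where $(\gamma f)(\cdot)=f(\gamma^{-1}\cdot)$.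 There is none: if $\Lambda$ is free on $a,b$ and $\Lambda_c$ is the set of reduced words beginning with $c$, then $\Lambda=\Lambda_a\cup a\Lambda_{a^{-1}}=\Lambda_b\cup b\Lambda_{b^{-1}}$ would give the four disjoint sets $\Lambda_{a^{\pm1}},\Lambda_{b^{\pm1}}$ total mean at least $2$.

Word hyperbolic groups are finitely generated and $\Gamma$ is not, so we enlarge it. The group $\Delta=\mathbb F_2$ is word hyperbolic, its Cayley graph being a tree, and if $a,b$ are free generators then the elements $a^kba^{-k}$, $k\in\mathbb Z$, freely generate a subgroup of countably infinite rank. By Lemma~\ref{lem:free} we fix an embedding $\Gamma\subset\Delta$. We write $L(\Xi)$ for the von Neumann subalgebra of $L(\Delta)$ generated by the $u_w$, $w\in\Xi$. Since $\tau$ is faithful, restriction to the invariant subspace $\ell^2\Xi=\overline{L(\Xi)\delta_e}$ identifies it with the group von Neumann algebra of $\Xi$.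

\begin{proposition}\label{prop:rigid}
Let $D\subset L(\Xi)$ be an abelian von Neumann subalgebra. Suppose that for each $\gamma\in\Lambda$ there is a unitary $n_\gamma\in L(\Xi)$ such that $v_\gamma=n_\gamma u_\gamma$ commutes with $D$. Then there is no nonzero projection $q\in D$ with $Dq$ diffuse.
\end{proposition}

\begin{proof}
Suppose $q\neq0$ is such a projection. The algebra $Dq$ has unit $q$, and to apply Ozawa's theorem we complete it to a diffuse algebra with unit $1$. If $q=1$ let $C=0$. Otherwise let $C$ be a maximal abelian subalgebra of the $\mathrm{II}_1$ factor $Q_1=(1-q)L(\Xi)(1-q)$. It is diffuse: if $r$ were minimal in $C$, then $Cr=\mathbb Cr$, every element of $rQ_1r$ would commute with $C$ and so lie in $Cr$, and $r$ would be minimal in $Q_1$, against (P3). So $\widetilde D=Dq\oplus C$ is a diffuse abelian von Neumann subalgebra of $L(\Delta)$ containing $1$ and $q$, and $\mathcal P=\widetilde D'\cap L(\Delta)$ is injective. Let $\Phi:\mathcal B(\ell^2\Delta)\to\mathcal P$ be a projection of norm one.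

We have $q\in\mathcal P$ since $\widetilde D$ is abelian. The unitary $v_\gamma$ need not commute with $C$, but $v_\gamma q\in\mathcal P$: indeed $v_\gamma q=qv_\gamma=qv_\gamma q$ commutes with $Dq$, and it is annihilated on both sides by $C=(1-q)C(1-q)$.

Next we embed $\ell^\infty(\Lambda)$ in $\mathcal B(\ell^2\Delta)$ through $\kappa$. Choose a right transversal, $\Delta=\bigsqcup_t\Gamma t$, and for $f\in\ell^\infty(\Lambda)$ let $\tilde f$ be multiplication by the function $\tilde f(st)=f(\kappa(s))$, $s\in\Gamma$. The map $f\mapsto\tilde f$ is a unital $*$-homomorphism. For $s_0\in\Gamma$, $u_{s_0}\tilde fu_{s_0}^*$ is multiplication by $st\mapsto\tilde f(s_0^{-1}st)=f(\kappa(s_0)^{-1}\kappa(s))$. So $u_\gamma\tilde fu_\gamma^*=\widetilde{\gamma f}$ for $\gamma\in\Lambda$, and $\tilde f$ commutes with $u_w$ for $w\in\Xi$, hence with $L(\Xi)$. Because $n_\gamma\in L(\Xi)$, the unknown corrections drop out: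
\[
v_\gamma\tilde fv_\gamma^*=n_\gamma\,\widetilde{\gamma f}\,n_\gamma^*=\widetilde{\gamma f}.
\]
This is the counterpart of $\kappa(\eta_\gamma\gamma)=\gamma$. Define
\[
m(f)=\tau(q)^{-1}\tau\big(\Phi(q\tilde fq)\big)=\tau(q)^{-1}\tau\big(\Phi(\tilde f)q\big),\qquad f\in\ell^\infty(\Lambda),
\]
where $\tau(q)>0$ by faithfulness and the second equality uses bimodularity and the trace property. The first expression shows that $m$ is positive with $m(1)=1$. Using $qv_\gamma=v_\gamma q\in\mathcal P$, bimodularity, and the trace property on $\mathcal P\subset L(\Delta)$,
\begin{align*}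
\tau(q)\,m(\gamma f)&=\tau\big(\Phi(qv_\gamma\,\tilde f\,v_\gamma^*q)\big)=\tau\big((v_\gamma q)\Phi(\tilde f)(v_\gamma q)^*\big)\\
&=\tau\big(\Phi(\tilde f)\,qv_\gamma^*v_\gamma q\big)=\tau\big(\Phi(\tilde f)q\big)=\tau(q)\,m(f).
\end{align*}
So $m$ is a left-invariant mean on $\Lambda$, a contradiction.
\end{proof}

Freeness of $\Gamma$ enters through the embedding into a hyperbolic group. For the trivial action of $\Lambda$ on $\Xi$ one has $\Gamma=\Xi\times\Lambda$, and every abelian $D\subset L(\Xi)$ satisfies the hypothesis with $n_\gamma=1$.

\subsection{Extending the free shift to the M\"obius group}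
A connected group cannot permute generators continuously. The full Fock space construction replaces permutations of a set of free generators by orthogonal transformations of a real Hilbert space, and these $G$ has in abundance. We take the regular representation, because its restriction to a discrete subgroup $\Lambda$ permutes an orthonormal basis freely.

Let $H_{\mathbb R}=L^2(G;\mathbb R)$ and let $K=\mathbb C\Omega\oplus\bigoplus_{n\ge1}L^2(G)^{\otimes n}$ be the full Fock space of $L^2(G)$. The creation operator $\ell(\xi)$ is given by $\ell(\xi)\Omega=\xi$ and $\ell(\xi)\eta=\xi\otimes\eta$ for $\eta\in L^2(G)^{\otimes n}$; its norm is $\|\xi\|$. Put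
\[
s(\xi)=\ell(\xi)+\ell(\xi)^*\ \ (\xi\in H_{\mathbb R}),\qquad Q=\{s(\xi):\xi\in H_{\mathbb R}\}'',\qquad W_g=1\oplus\bigoplus_{n\ge1}\lambda_g^{\otimes n}.
\]
The representation $W$ is strongly continuous, as one sees on elementary tensors, which are total. Also $W_g\ell(\xi)W_g^*=\ell(\lambda_g\xi)$ and $\lambda_gH_{\mathbb R}=H_{\mathbb R}$, so $\rho_g(s(\xi))=s(\lambda_g\xi)$ and $W_gQW_g^*=Q$.

Unital $*$-subalgebras $A_j$ of $Q$ are \emph{free} with respect to a state $\tau$ if $\tau(y_1\cdots y_m)=0$ whenever $y_k\in A_{j_k}$, $\tau(y_k)=0$ and $j_k\ne j_{k+1}$ for all $k$; elements are free if the unital $*$-algebras they generate are. A self-adjoint element is \emph{semicircular} if its distribution under $\tau$ is the measure $d\nu(t)=(2\pi)^{-1}\sqrt{4-t^2}\,dt$ on $[-2,2]$. We use the following theorem of Voiculescu \cite[\S2.6]{VDN}: \emph{$\tau=\langle\,\cdot\,\Omega,\Omega\rangle$ is a faithful normal trace on $Q$, and for an orthonormal family $(e_j)$ in $H_{\mathbb R}$ the $s(e_j)$ are free semicircular elements, with spectrum $[-2,2]$.}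

The matrices $\begin{pmatrix}1&2\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\2&1\end{pmatrix}$ generate a free subgroup of rank $2$ of $SL_2(\mathbb Z)$. It is torsion free, so it does not contain $-1$, and its image in $PSL_2(\mathbb R)\cong G$ is a discrete free subgroup of rank $2$. From now on $\Lambda$ is this subgroup.

\begin{lemma}\label{lem:pi}
There is an isomorphism $\pi:Q\to L(\Xi)$ with $u_\gamma\pi(y)u_\gamma^*=\pi(\rho_\gamma(y))$ for $y\in Q$ and $\gamma\in\Lambda$.
\end{lemma}

\begin{proof}
\emph{A basis permuted by $\Lambda$.} Choose an open $O''\ni e$ with $O''O''^{-1}\cap\Lambda=\{e\}$ and cover $G$ by countably many sets $B_j=O''g_j$. The translates $\gamma B_j$, $\gamma\in\Lambda$, of each $B_j$ are pairwise disjoint, since $B_jB_j^{-1}=O''O''^{-1}$. So $F=\bigcup_j\big(B_j\setminus\bigcup_{i<j}\Lambda B_i\big)$ is a Borel set that meets each coset $\Lambda g$ exactly once, namely in the first $B_j$ that meets $\Lambda g$. Thus $G=\bigsqcup_{\gamma\in\Lambda}\gamma F$. The set $F$ has positive measure and Haar measure has no atoms, so $L^2(F;\mathbb R)$ has an orthonormal basis $(e_n)_{n\in\mathbb N}$. For fixed $\gamma$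 the vectors $e_{\gamma,n}=\lambda_\gamma e_n$ form a basis of $L^2(\gamma F;\mathbb R)$. So $(e_{\gamma,n})$ is an orthonormal basis of $H_{\mathbb R}$, and $\lambda_\gamma e_{\gamma',n}=e_{\gamma\gamma',n}$. As $\xi\mapsto s(\xi)$ is real linear with $\|s(\xi)\|\le2\|\xi\|$, the $s(e_{\gamma,n})$ generate $Q$.

\emph{From semicirculars to unitaries.} Let $\vartheta(t)=\exp(2\pi i\,\nu([-2,t]))$. It is continuous on $[-2,2]$, maps $[-2,2)$ bijectively onto $\mathbb T$, and carries $\nu$ to Haar measure on $\mathbb T$. Put $x_{\gamma,n}=\vartheta(s(e_{\gamma,n}))$. These are unitaries with $\tau(x_{\gamma,n}^k)=\int_0^1e^{2\pi ikt}\,dt=0$ for $k\neq0$. They are free, because freeness passes to norm closures and $x_{\gamma,n}\in C^*(s(e_{\gamma,n}))$. They generate $Q$: since $\nu(\{2\})=0$ and $\tau$ is faithful, the spectral projection of $s(e_{\gamma,n})$ at $2$ vanishes, so $s(e_{\gamma,n})$ is a bounded Borel function of $x_{\gamma,n}$. Finally $\rho_\gamma(x_{\gamma',n})=\vartheta(s(\lambda_\gamma e_{\gamma',n}))=x_{\gamma\gamma',n}$.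

\emph{The isomorphism.} Let $w\mapsto x_w$ be the homomorphism from $\Xi$ to the unitary group of $Q$ with $(\gamma,n)\mapsto x_{\gamma,n}$. A word $w\ne e$ is a product of nonzero powers of generators with neighboring generators distinct, so $\tau(x_w)=0$ by freeness. Hence the vectors $x_w\Omega$ are orthonormal. The span of the $x_w$ is a strongly dense $*$-subalgebra of $Q$, so these vectors form a basis of $K_0=\overline{Q\Omega}$. The unitary $K_0\to\ell^2\Xi$, $x_w\Omega\mapsto\delta_w$, carries $x_w|_{K_0}$ to $u_w|_{\ell^2\Xi}$. Restriction to $K_0$ is normal and, since $\tau$ is faithful, injective on $Q$. This yields an isomorphism $\pi:Q\to L(\Xi)$ with $\pi(x_w)=u_w$. The maps $\operatorname{Ad}u_\gamma\circ\pi$ and $\pi\circ\rho_\gamma$ are normal $*$-homomorphisms, and both send $x_{\gamma',n}$ to $u_{(\gamma\gamma',n)}$; so they agree.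
\end{proof}

\subsection{Proof of the main theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $T$ be the operator given by Theorem~\ref{thm:realize} for the pair $(Q,W)$ just constructed. Then $\mathcal R(T)=1\otimes Q\otimes1\cong L(\Xi)\cong L(\mathbb F_\infty)$ is a $\mathrm{II}_1$ factor by Lemma~\ref{lem:pi}, and (a) is Corollary~\ref{cor:II1}.

For (b), let $T\cong\int_X^\oplus T_x\,d\mu$ with $T_x$ homogeneous almost everywhere, and transport the diagonalizable algebra to the space of $T$. It is contained in $\mathcal R(T)$, so it has the form $1\otimes D\otimes1$ with $D\subset Q$ abelian and $D\cong L^\infty(X,\mu)$. Take unitaries $n_\gamma\in Q$, $\gamma\in\Lambda$, as in \eqref{eq:fix}. By Lemma~\ref{lem:pi}, $v_\gamma=\pi(n_\gamma)u_\gamma$ satisfies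
\[
v_\gamma\pi(d)v_\gamma^*=\pi\big(n_\gamma\rho_\gamma(d)n_\gamma^*\big)=\pi(d)\qquad(d\in D),
\]
so Proposition~\ref{prop:rigid} applies to $\pi(D)$. The set $X_a$ of points of positive mass is countable because $\mu$ is $\sigma$-finite. If $\mu(X\setminus X_a)>0$, then $\mu$ restricted to the standard space $X\setminus X_a$ is nonzero without point masses, so $L^\infty(X\setminus X_a,\mu)$ is diffuse, and the indicator of $X\setminus X_a$ gives a projection $q\neq0$ in $\pi(D)$ with $\pi(D)q$ diffuse. This contradicts Proposition~\ref{prop:rigid}. Hence $\mu$ is concentrated on $X_a$.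

Suppose now that almost every $T_x$ is atomic homogeneous. Since $\mu\ne0$, part (b) gives a point $x$ with $\mu(\{x\})>0$. Then $T_x$ is atomic homogeneous, and it is unitarily equivalent to the restriction of $T$ to the nonzero reducing subspace defined by the indicator of $\{x\}$. This contradicts (a). The last statement is Remark~\ref{rem:close}, since $\varepsilon>0$ is arbitrary.
\end{proof}

\begin{remark}
Apply Theorem~\ref{thm:realize} to the same algebra $Q\subset\mathcal B(K)$ with the trivial representation in place of $W$. The resulting operator acts on the same space, is similar to the same normal operator $M$, and has the same algebra $\mathcal R(T)=1\otimes Q\otimes1$; yet it is a direct integral of irreducible homogeneous operators by the proof of Corollary~\ref{cor:irred}. So decomposability is not determined by $\mathcal R(T)$. It depends on the action of $G$ on $\mathcal R(T)$ modulo inner automorphisms.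
\end{remark}

\begin{thebibliography}{9}

\bibitem{Dixmier} Dixmier, \emph{von Neumann Algebras}.

\bibitem{survey} \emph{Homogeneous operators and projective representations of the M\"obius group: A survey}, \texttt{http://repository.ias.ac.in/1017/1/335.pdf}.

\bibitem{Ozawa} N. Ozawa, \emph{Solid von Neumann algebras}, Acta Math. 192 (2004) 111--117.

\bibitem{VDN} Voiculescu, Dykema, Nica, \emph{Free Random Variables}, CRM 1992.

\end{thebibliography}
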